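# Metrics of volume one with a large first eigenvalue on 1-forms

## 1. Functions on a closed 3-manifold: a thick surface that carries the volume

Let $M$ be a compact connected smooth manifold without boundary ("closed connected"), of dimension $n$. For a metric $g$ let $\delta$ be the $L^2$-adjoint of $d$ and $\Delta=d\delta+\delta d$ the Hodge Laplacian on $p$-forms. Its spectrum is discrete, and $\lambda_{1,p}(g)$ denotes its smallest positive eigenvalue. If $g$ is replaced by $t^2g$ with $t$ constant, eigenvalues are divided by $t^2$ and the volume is multiplied by $t^n$, so $\lambda_{1,p}\,\mathrm{Vol}^{2/n}$ is scale invariant. Asking for volume-one metrics with large $\lambda_{1,p}$ is the same as asking for this product to be large.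

The question, posed as Open question 3 in "Spectral Theory and Geometry", is this: *given $M$ of dimension $n\ge3$, are there volume-one metrics on $M$ with $\lambda_{1,1}$ arbitrarily large?* We begin with functions in dimension three, where everything can be done directly.

**Proposition 1.** *Let $M$ be a closed connected 3-manifold. For every $C$ there is a metric on $M$ of volume one with $\lambda_{1,0}\ge C$.*

For functions,
$$\lambda_{1,0}(g)=\inf_{f\ \text{not constant}}\ \frac{\int_M|df|^2}{\min_{c\in\mathbb R}\int_M|f-c|^2}.\tag{1}$$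
The plan is to find a surface $\Sigma$ for which $\lambda_1(\Sigma)\,\mathrm{Area}(\Sigma)$ is huge, place a thickened copy $U=\Sigma\times[0,\ell]$ inside $M$, and shrink everything outside $U$ conformally. One formula governs the shrinking. For a $q$-form $\omega$ and a positive function $\varphi$, we have $|\omega|_{\varphi^2g}=\varphi^{-q}|\omega|_g$ and $dv_{\varphi^2g}=\varphi^n\,dv_g$, so
$$\|\omega\|^2_{\varphi^2g}=\int_M\varphi^{\,n-2q}\,|\omega|_g^2\,dv_g.\tag{2}$$

Letters $c,C>0$ denote constants that may change from line to line. When an integer $m$ is present they do not depend on $m$.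

**Lemma 2.** *For every $m\ge3$ there is a closed connected oriented Riemannian surface $\Sigma$ with $\lambda_1(\Sigma)\ge cm^{-2}$ and $\mathrm{Area}(\Sigma)\ge cm^5$.*

*Proof.* **Construction.** The surface copies a graph. Let $H$ be the Cayley graph of $(\mathbb Z/m)^5$ with the standard generators $e_1,\dots,e_5$. It has $N=m^5$ vertices and $K=5N$ oriented edges $e=(v,v+e_j)$; let $\mathcal E$ be the set of edges. Fix once and for all a metric on a sphere with 10 holes $Q$, with boundary circles labeled $j^{+},j^-$ for $1\le j\le5$ and disjoint product collars at the boundary isometric to $(\mathbb R/\mathbb Z)\times[0,1]$. Take a copy $Q_v$ for each vertex and glue circle $j^+$ of $Q_v$ to circle $j^-$ of $Q_{v+e_j}$ by an orientation-reversing isometry that depends only on $j$. The result $\Sigma$ is a closed connected oriented surface with a smooth metric, and $\mathrm{Area}(\Sigma)=m^5\,\mathrm{Area}(Q)$.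

**Gap.** We transfer the spectral gap of $H$ to $\Sigma$. Let $f$ be smooth on $\Sigma$ and $f_v$ its mean on $Q_v$. Since $m\ge3$, two adjacent pieces $Q_v$, $Q_{v+e_j}$ are distinct and share exactly one circle, so their union is one of five fixed surfaces. The Poincaré inequality on $Q$ gives $\int_{Q_v}|f-f_v|^2\le C\int_{Q_v}|df|^2$. If $w$ is adjacent to $v$ and $\bar f_{vw}$ is the mean of $f$ on $Q_v\cup Q_w$, then $|f_v-\bar f_{vw}|^2\le\mathrm{Area}(Q)^{-1}\int_{Q_v}|f-\bar f_{vw}|^2$, and similarly for $w$. So the Poincaré inequality on $Q_v\cup Q_w$ gives $|f_v-f_w|^2\le C\int_{Q_v\cup Q_w}|df|^2$.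

The characters of $(\mathbb Z/m)^5$ diagonalize the graph Laplacian of $H$, with eigenvalues $\sum_j(2-2\cos(2\pi k_j/m))$ for $k\in(\mathbb Z/m)^5$. The smallest positive one is $4\sin^2(\pi/m)\ge16/m^2$, since $\sin t\ge 2t/\pi$ on $[0,\pi/2]$. The mean $\bar f$ of the numbers $f_v$ is the mean of $f$ on $\Sigma$, and each $Q_v$ belongs to 10 edges. Hence
$$\sum_v|f_v-\bar f|^2\le\frac{m^2}{16}\sum_{v\sim w}|f_v-f_w|^2\le Cm^2\int_\Sigma|df|^2 ,$$
the middle sum being over edges. Therefore
$$\int_\Sigma|f-\bar f|^2=\sum_v\Big(\int_{Q_v}|f-f_v|^2+\mathrm{Area}(Q)\,|f_v-\bar f|^2\Big)\le Cm^2\int_\Sigma|df|^2.\qquad\square$$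

**The product gap.** For a compact connected Riemannian manifold $U$ with boundary let $\mu(U)>0$ be the largest constant with $\mu(U)\int_U|f-\bar f|^2\le\int_U|df|^2$ for all smooth $f$, where $\bar f$ is the mean. If $X$ is closed and connected, then
$$\mu(X\times[0,\ell])\ \ge\ \min\big(\lambda_{1,0}(X),\ \pi^2/\ell^2\big).\tag{3}$$
Indeed, write $f=f_0(t)+f_1$ with $f_0$ the mean of $f$ on the slice $X\times\{t\}$. Then $\int_X|f_1|^2\le\lambda_{1,0}(X)^{-1}\int_X|d_Xf|^2$ on each slice. The function $f_0-\bar f$ has mean zero on $[0,\ell]$, so $\int_0^\ell|f_0-\bar f|^2\le\frac{\ell^2}{\pi^2}\int_0^\ell|f_0'|^2$, while $\mathrm{Vol}(X)|f_0'|^2\le\int_X|\partial_tf|^2$. Since $f_1$ and $f_0-\bar f$ are orthogonal, adding the two bounds gives (3).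

**The shrunken metrics.** Let $(M^n,g)$ be closed and connected with $n\ge3$, let $U\subset M$ be a compact connected domain with smooth nonempty boundary, and let $V=\overline{M\setminus U}$. For $0<\varepsilon<1$ choose a neighborhood $C_\varepsilon$ of $\partial V$ in $V$, contained in $\{x\in V:\mathrm{dist}(x,U)<\varepsilon\}$, with $\mathrm{Vol}_g(C_\varepsilon)^{2/n}\le\varepsilon^n$. Choose a smooth $\chi_\varepsilon:M\to[0,1]$ with $\chi_\varepsilon=1$ on $U$ and $\chi_\varepsilon=0$ off $U\cup C_\varepsilon$. Put $\varphi_\varepsilon=\varepsilon+(1-\varepsilon)\chi_\varepsilon$ and $g_\varepsilon=\varphi_\varepsilon^2g$. Then $g_\varepsilon=g$ on $U$, $\mathrm{Vol}(g_\varepsilon)\ge\mathrm{Vol}(U)$, $\varepsilon\le\varphi_\varepsilon\le1$, and $\varphi_\varepsilon=\varepsilon$ on $V\setminus C_\varepsilon$.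

**Lemma 3.** $\liminf_{\varepsilon\to0}\lambda_{1,0}(M,g_\varepsilon)\ge\mu(U)$.

*Proof.* Let $f$ be smooth and not constant on $M$; subtract a constant so that $\int_Uf\,dv_g=0$. By compactness of $H^1(M)\subset L^2(M)$ there is $C$ with $\|f\|_{H^1(M)}\le C\|df\|_{L^2(M,g)}$ for all such $f$: otherwise there are $f_k$ with $\|f_k\|_{H^1}=1$, $\|df_k\|\to0$, and a subsequence converges in $H^1$ to a constant with mean zero over $U$, that is, to $0$, which is impossible. Put $E=\int\varphi_\varepsilon^{n-2}|df|^2$, the energy in $g_\varepsilon$ by (2). Then $\int_U|f|^2\le\mu(U)^{-1}E$ and $\|df\|^2_{L^2(M,g)}\le\varepsilon^{-(n-2)}E$. By Hölder and the Sobolev embedding $H^1\subset L^{2n/(n-2)}$,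
$$\int_{C_\varepsilon}|f|^2\le C\,\mathrm{Vol}(C_\varepsilon)^{2/n}\|f\|_{H^1}^2\le C\varepsilon^n\varepsilon^{-(n-2)}E=C\varepsilon^2E .$$
On $V\setminus C_\varepsilon$ the weight $\varphi_\varepsilon^n$ equals $\varepsilon^n$, so
$$\|f\|^2_{g_\varepsilon}=\int\varphi_\varepsilon^n|f|^2\le\int_U|f|^2+\varepsilon^n\|f\|^2_{L^2(M,g)}+\int_{C_\varepsilon}|f|^2\le\big[\mu(U)^{-1}+C\varepsilon^2\big]E .$$
With (1), $\lambda_{1,0}(g_\varepsilon)\ge(\mu(U)^{-1}+C\varepsilon^2)^{-1}$. $\square$

*Proof of Proposition 1.* Take $\Sigma$ from Lemma 2, $\Lambda=cm^{-2}\le\lambda_1(\Sigma)$, $A=\mathrm{Area}(\Sigma)$, $\ell=\pi/\sqrt\Lambda$. A closed oriented surface embeds in $\mathbb R^3$, hence in a ball of $M$, with a product neighborhood. So $U=\Sigma\times[0,\ell]$ embeds in $M$. Its product metric extends as a product slightly beyond $\partial U$, and then by a partition of unity to a metric $g$ on $M$. By (3) and Lemma 3, $\lambda_{1,0}(g_\varepsilon)\ge\Lambda/2$ for small $\varepsilon$, while $\mathrm{Vol}(g_\varepsilon)\ge\ell A$.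 Hence $\lambda_{1,0}\mathrm{Vol}^{2/3}\ge\frac12\Lambda(\pi A/\sqrt\Lambda)^{2/3}=\frac12(\pi\Lambda A)^{2/3}\ge cm^2\to\infty$. $\square$

With $(\mathbb Z/m)^d$ in place of $(\mathbb Z/m)^5$ the same proof gives $\Lambda A\ge cm^{d-2}$, so for functions $d=3$ would do. The exponent 5 is needed later.

What changes for 1-forms? The proof moved $f$ by a constant so that $f|_U$ became the best primitive of $df|_U$. For 1-forms one may move $\alpha$ by closed 1-forms, and now the closed forms on $U$ need not come from closed forms on $M$. The cohomology of $U$ enters, and it is large when $\lambda_1(\Sigma)\mathrm{Area}(\Sigma)$ is large. We first set up the language that makes this precise.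

## 2. Exact eigenforms, duality, and the two theorems

On a closed Riemannian $(N^n,g)$ each $p$-form splits orthogonally into harmonic, exact and coexact parts, and $\Delta$ preserves the splitting. For $0\le p\le n-1$ put
$$\kappa_p(N,g)=\inf_{F\ne0\ \text{smooth exact }(p+1)\text{-form}}\ \frac{\|F\|^2}{\min\{\|\alpha\|^2:\ d\alpha=F\}},\qquad\kappa_{-1}=\kappa_n=\infty .$$
The minimizing primitive is the coexact one. So $\kappa_p$ is the first eigenvalue of $\Delta$ on coexact $p$-forms and, via $d$, on exact $(p+1)$-forms. Hence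
$$\lambda_{1,p}=\min(\kappa_{p-1},\kappa_p).\tag{4}$$
The minimum may be taken over $L^2$ forms with $d\alpha=F$ weakly: if $\alpha_0=\delta\beta$ is the coexact primitive, then $\langle\alpha-\alpha_0,\delta\beta\rangle=0$ by the definition of the weak derivative, so $\|\alpha\|\ge\|\alpha_0\|$. Thus, to bound $\kappa_p$ from below, it suffices to produce for each $F$ *one* weak primitive with small norm.

*Example.* On the flat torus $\mathbb R^3/\mathbb Z^3$ the eigenforms are constant forms times $e^{2\pi i k\cdot x}$, with eigenvalue $4\pi^2|k|^2$, and $\kappa_0=\kappa_1=\kappa_2=4\pi^2$.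

**Duality.** Let $o$ be the flat orientation line bundle of $N$ (transition functions are the signs of the Jacobians), and define $\kappa_q(N;o)$ with $o$-valued forms. The Hodge star takes coexact $p$-forms to exact $o$-valued $(n-p)$-forms and commutes with $\Delta$. So
$$\kappa_p(N)=\kappa_{n-1-p}(N;o),\qquad\text{and}\qquad\kappa_p(N)=\kappa_{n-1-p}(N)\ \text{ if }N\text{ is orientable}.\tag{5}$$

*Example.* On the round $\mathbb{RP}^2$, functions are even functions on $S^2$ and sections of $o$ are odd functions on $S^2$. So $\kappa_0=6$ and $\kappa_1=\kappa_0(\,\cdot\,;o)=2$, which gives $\lambda_{1,0}=6$ and $\lambda_{1,1}=2$.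

**Theorem A.** *Let $M$ be a compact connected manifold without boundary, $\dim M=n\ge3$, orientable or not. For every $C$ there is a metric $g$ on $M$ with $\mathrm{Vol}(g)=1$ and $\lambda_{1,1}(g)\ge C$.*

**Theorem B.** *Under the same hypotheses, for every $C$ there is a single volume-one metric $g$ on $M$ such that simultaneously*

* *$\lambda_{1,p}(g)\ge C$ for all $0\le p\le n$, if $M$ is orientable;*
* *$\lambda_{1,p}(g)\ge C$ for all $0\le p\le n-2$, if $M$ is non-orientable.*

Theorem B contains Theorem A, since $1\le n-2$. Nothing is claimed for $p=n-1,n$ when $M$ is non-orientable.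

By (4), $\lambda_{1,1}\le\lambda_{1,0}$ always, and this fixes the limits of the statement. On an orientable surface $\kappa_1=\kappa_0$, so $\lambda_{1,1}=\lambda_{1,0}$, and on genus $h$ one has $\lambda_{1,0}\,\mathrm{Area}\le8\pi(h+1)$ (Yang–Yau 1980). So $n\ge3$ is needed. Within a fixed conformal class $\lambda_{1,0}\mathrm{Vol}^{2/n}$ is bounded above (El Soufi–Ilias 1986; Korevaar, *J. Differential Geom.* 37 (1993)), hence so is $\lambda_{1,1}\mathrm{Vol}^{2/n}$. This contrasts with a result quoted with the question: for $n\ge4$ there are volume-one metrics with $\lambda_{1,p}$ arbitrarily large for all $2\le p\le n-2$, in the conformal class of any given metric. In our construction each family $g_\varepsilon$ stays in one conformal class, but the background metric $g$ must vary.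

## 3. Forms on a domain: Neumann fields and product estimates

To repeat Lemma 3 in degree $p\ge1$ we need, on $U$, best primitives with estimates. Let $U$ be a compact oriented Riemannian manifold with smooth boundary, with tangential and normal parts $t\omega,\mathbf n\omega$ on $\partial U$; $\mathbf n\omega=0$ means that contraction of $\omega$ with the unit normal vanishes. Green's formula says that for $\omega,\eta$ of class $H^1$,
$$\langle d\omega,\eta\rangle=\langle\omega,\delta\eta\rangle\quad\text{whenever }\mathbf n\eta=0.\tag{6}$$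
Let $\mathcal H^q_N=\{\lambda:d\lambda=\delta\lambda=0,\ \mathbf n\lambda=0\}$. We use the following facts (G. Schwarz, *Hodge Decomposition – A Method for Solving Boundary Value Problems*, LNM 1607, Ch. 2). The space $\mathcal H^q_N$ is finite dimensional, consists of smooth forms, and $\lambda\mapsto[\lambda]$ is an isomorphism onto $H^q(U;\mathbb R)$. For $\omega\in H^s\Omega^q$ ($s=0,1$) with $\omega\perp\mathcal H^q_N$ there is a unique $\phi\in H^{s+2}$, $\phi\perp\mathcal H^q_N$, with $\Delta\phi=\omega$, $\mathbf n\phi=0$, $\mathbf nd\phi=0$, and $\|\phi\|_{H^{s+2}}\le C\|\omega\|_{H^s}$; it is called the Neumann potential.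

*Example.* For $U=X\times[0,\ell]$ with $X$ closed, $\mathcal H^q_N$ consists of the harmonic $q$-forms of $X$, constant in $t$: these belong to $\mathcal H_N^q$, and their dimension is already $\dim H^q(X)=\dim H^q(U)$.

**Lemma 4.** *Let $\chi\in H^1\Omega^q(U)$ be closed, $q\ge1$. Then $\chi=\lambda+dh$ with $\lambda\in\mathcal H^q_N$ the $L^2$ projection of $\chi$, $h\in H^2$ orthogonal to all closed $(q-1)$-forms of class $H^1$, $\|h\|_{H^1}\le C\|\chi\|_{L^2}$ and $\|h\|_{H^2}\le C\|\chi\|_{H^1}$.*

*Proof.* Let $\phi\in H^3$ be the Neumann potential of $\chi-\lambda$, and put $h=\delta\phi\in H^2$, $\psi=d\phi\in H^2$, so $\mathbf n\psi=0$. Then $\chi-\lambda=dh+\zeta$ with $\zeta=\delta\psi$. By (6), $\langle\chi-\lambda,\delta\psi\rangle=\langle d(\chi-\lambda),\psi\rangle=0$ and $\langle dh,\delta\psi\rangle=\langle ddh,\psi\rangle=0$. So $\|\zeta\|^2=\langle\chi-\lambda-dh,\zeta\rangle=0$. For closed $z\in H^1$, $\langle h,z\rangle=\langle\delta\phi,z\rangle=\langle\phi,dz\rangle=0$ because $\mathbf n\phi=0$. The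 estimates are those for $\phi$ with $s=0,1$. $\square$

Let $F=d\beta$ on $U$ with $\beta$ a smooth $p$-form. In Lemma 4 with $\chi=F$ we get $\lambda=0$, since $\langle d\beta,\lambda'\rangle=\langle\beta,\delta\lambda'\rangle=0$ for $\lambda'\in\mathcal H_N$. So $\alpha_F:=h$ satisfies $d\alpha_F=F$ and $\|\alpha_F\|_{H^1}\le C\|F\|_{L^2}$. Being orthogonal to all closed $H^1$ forms, it is the primitive of least norm among $H^1$ primitives. Orthogonality to $dk$ for all smooth $k$ gives $\delta\alpha_F=0$ (use compactly supported $k$) and then $\mathbf n\alpha_F=0$. Put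
$$\kappa_p(U)=\inf\ \|F\|^2/\|\alpha_F\|^2\quad\text{over smooth exact }(p+1)\text{-forms }F\ne0\text{ on }U .$$
It is positive by Lemma 4. For connected $U$, $\alpha_F$ in degree $p=0$ is the primitive of mean zero, and $\kappa_0(U)=\mu(U)$.

**Lemma 5.** *Let $X$ be closed and oriented, $U=X\times[0,\ell]$ with the product metric. Then $\kappa_p(U)\ge\min(\lambda_{1,p}(X),\pi^2/\ell^2)$ for $0\le p\le\dim X$.*

*Proof.* **A complete system.** Consider the forms $\omega\cos(k\pi t/\ell)$ ($k\ge0$, $\omega$ an eigen-$p$-form of $X$) and $dt\wedge\omega\sin(k\pi t/\ell)$ ($k\ge1$, $\omega$ an eigen-$(p-1)$-form of $X$). Eigenforms are complete on $X$, and the cosines and the sines are each complete on $[0,\ell]$. So these forms, normalized and with orthonormal $\omega$'s, are a complete orthonormal system $(e_j)$ in $L^2\Omega^p(U)$. They satisfy $\Delta e_j=\mu_je_j$ with $\mu_j=\mu(\omega)+k^2\pi^2/\ell^2$. Also $\mathbf ne_j=0$ and $\mathbf nde_j=0$, because every term containing $dt$, in $e_j$ and in $de_j$, carries a factor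 $\sin(k\pi t/\ell)$. If $k\ge1$ then $\mu_j\ge\pi^2/\ell^2$. If $k=0$ then $e_j$ is an eigen-$p$-form of $X$, and $\mu_j$ is either $0$, with $e_j$ closed, or at least $\lambda_{1,p}(X)$.

**A Bessel inequality.** For $h\in H^1$ with $\mathbf nh=0$ put $D(h,k)=\langle dh,dk\rangle+\langle\delta h,\delta k\rangle$. By (6), used with $\mathbf nde_j=0$ for the first term and $\mathbf nh=0$ for the second, $D(h,e_j)=\mu_j\langle h,e_j\rangle$. With $c_j=\langle h,e_j\rangle$ and any finite sum, $0\le D(h-\sum c_je_j,\,h-\sum c_je_j)=D(h,h)-\sum\mu_jc_j^2$. So $D(h,h)\ge\sum_j\mu_jc_j^2$.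

**Conclusion.** Take $h=\alpha_F$. Then $D(h,h)=\|F\|^2$, and $c_j=0$ whenever $\mu_j=0$, since those $e_j$ are closed. So $\|F\|^2\ge\min(\lambda_{1,p}(X),\pi^2/\ell^2)\sum c_j^2$, and $\sum c_j^2=\|\alpha_F\|^2$. $\square$

## 4. Shrinking the complement when closed forms extend

This is the analogue of Lemma 3, with $g_\varepsilon$ as in Section 1 and $U$ oriented.

**Lemma 6.** *Let $1\le p\le\frac{n-1}2$ and suppose $H^p(M;\mathbb R)\to H^p(U;\mathbb R)$ is surjective. Then $\liminf_{\varepsilon\to0}\kappa_p(M,g_\varepsilon)\ge\kappa_p(U,g)$. If $U$ lies in a ball, so that $o|_U$ is trivial, and $H^p(M;o)\to H^p(U;\mathbb R)$ is surjective, then $\liminf_{\varepsilon\to0}\kappa_p(M,g_\varepsilon;o)\ge\kappa_p(U,g)$.*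

*Proof.* Constants $C$ are independent of $\varepsilon$ and of the smooth exact $(p+1)$-form $F$ on $M$.

**Step 1: a primitive of $F$ that is optimal on $U$ and controlled on $M$.** Let $\hat\alpha$ be the $g$-coexact primitive; by ellipticity $\|\hat\alpha\|_{H^1(M)}\le C\|F\|_{L^2(M,g)}$. Let $\alpha_U=\alpha_{F|_U}$, so $\|\alpha_U\|^2\le\kappa_p(U)^{-1}\|F\|_U^2$ and $\|\alpha_U\|_{H^1(U)}\le C\|F\|_{L^2(U)}$. The form $\hat\alpha-\alpha_U\in H^1(U)$ is closed; write it as $\lambda+dh$ by Lemma 4. *Here surjectivity is used*: the class $[\lambda]$ extends to $M$, so there are a smooth closed $z$ on $M$ and a smooth $k$ on $U$ with $z|_U=\lambda+dk$. Choosing them on a basis of $\mathcal H^p_N$, we make $z,k$ linear in $\lambda$. Extend $h-k\in H^2(U)$ by a bounded extension operator to $\tilde h\in H^2(M)$ and put $\alpha=\hat\alpha-z-d\tilde h$. On $U$ this is $\hat\alpha-\lambda-dk-dh+dk=\alpha_U$. So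
$$d\alpha=F,\qquad\alpha|_U=\alpha_U,\qquad\|\alpha\|_{H^1(M)}\le C\|F\|_{L^2(M,g)}.\tag{7}$$

**Step 2: compare the weights.** Let $r=n-2(p+1)=n-2p-2\ge-1$ and $r^+=\max(r,0)$. By (2), $E:=\|F\|^2_{g_\varepsilon}=\int\varphi_\varepsilon^{\,r}|F|^2$. Then $\|F\|^2_U\le E$ and $\|F\|^2_{L^2(M,g)}\le\varepsilon^{-r^+}E$ (if $r=-1$, use $\varphi_\varepsilon^{-1}\ge1$). By Hölder and Sobolev, $\int_{C_\varepsilon}|\alpha|^2\le C\,\mathrm{Vol}(C_\varepsilon)^{2/n}\|\alpha\|^2_{H^1}\le C\varepsilon^n\|\alpha\|_{H^1}^2$. Since $\|\alpha\|^2_{g_\varepsilon}=\int\varphi_\varepsilon^{\,r+2}|\alpha|^2$ and $r+2\ge1$,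
$$\|\alpha\|^2_{g_\varepsilon}\le\|\alpha_U\|^2+\varepsilon^{r+2}\|\alpha\|^2_{L^2(M,g)}+\int_{C_\varepsilon}|\alpha|^2\le\big[\kappa_p(U)^{-1}+C(\varepsilon^{r+2}+\varepsilon^n)\varepsilon^{-r^+}\big]E .$$
If $r\ge0$ the error factor is $\varepsilon^2+\varepsilon^{n-r}=\varepsilon^2+\varepsilon^{2p+2}$. If $r=-1$ it is $\varepsilon+\varepsilon^n$. In both cases it is at most $2\varepsilon$, so $\kappa_p(M,g_\varepsilon)\ge(\kappa_p(U)^{-1}+C\varepsilon)^{-1}$. The $o$-valued case is word for word the same, with $z$ and $\tilde h$ now $o$-valued. $\square$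

## 5. Dimension $n\ge4$ from large metrics on $S^{n-1}$

Surjectivity costs nothing if $U$ has no cohomology in the relevant degrees, and a spherical shell has none. Let $P(n)$ be the statement: *for every $\mathcal V$, $S^n$ has a metric with $\lambda_{1,q}\ge1$ for all $0\le q\le n$ and volume $\ge\mathcal V$.*

**Proposition 7.** *Let $n\ge4$ and assume $P(n-1)$. Then Theorem B holds in dimension $n$, and $P(n)$ holds.*

*Proof.* Let $M^n$ be closed and connected. Take $X=S^{n-1}$ with a metric from $P(n-1)$ of volume $\ge\mathcal V$. Embed $U=X\times[0,1]$, with the product metric, as a spherical shell in a ball of $M$, and extend the metric to $M$ as in Section 1. By Lemma 5, $\kappa_p(U)\ge\min(1,\pi^2)=1$ for $0\le p\le n-1$.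

Since $H^p(U;\mathbb R)=0$ for $1\le p\le n-2$ and $\frac{n-1}2\le n-2$, Lemma 6 applies for $1\le p\le\frac{n-1}2$, both for ordinary and for $o$-valued forms; Lemma 3 covers $p=0$ for ordinary forms. These are finitely many statements about one family $g_\varepsilon$. So for small $\varepsilon$ we have $\mathrm{Vol}(g_\varepsilon)\ge\mathcal V$ and
$$\kappa_p(M,g_\varepsilon)\ge\tfrac12\ \ (0\le p\le\tfrac{n-1}2),\qquad\kappa_p(M,g_\varepsilon;o)\ge\tfrac12\ \ (1\le p\le\tfrac{n-1}2).$$

If $M$ is orientable, $\kappa_p=\kappa_{n-1-p}$ by (5), so all $\kappa_p\ge\frac12$ and $\lambda_{1,p}\ge\frac12$ for $0\le p\le n$. If $M$ is non-orientable and $\frac{n-1}2<p\le n-2$, then $1\le n-1-p<\frac{n-1}2$, so $\kappa_p(M)=\kappa_{n-1-p}(M;o)\ge\frac12$. Thus $\kappa_0,\dots,\kappa_{n-2}\ge\frac12$ and $\lambda_{1,p}\ge\frac12$ for $0\le p\le n-2$.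

In both cases $\lambda_{1,p}\mathrm{Vol}^{2/n}\ge\frac12\mathcal V^{2/n}$ with $\mathcal V$ arbitrary; rescaling to volume one gives Theorem B. For $M=S^n$, the metric $\frac12g_\varepsilon$ has $\lambda_{1,q}\ge1$ for all $q$ and volume $\ge2^{-n/2}\mathcal V$, which gives $P(n)$. $\square$

So everything reduces to $n=3$. There the shell $S^2\times[0,\ell]$ is useless, since $\lambda_1\mathrm{Area}\le8\pi$ on $S^2$ by the Yang–Yau bound. We need surfaces of large genus.

## 6. Dimension three: Lagrangians at the two ends, and how Lemma 6 fails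

Let $\Sigma\subset S^3$ be a closed connected oriented Riemannian surface and $S^3=V_1\cup_\Sigma V_2$, where $V_1,V_2$ are compact with boundary $\Sigma$. Thicken: $U=\Sigma\times[0,\ell]$, with $V_1,V_2$ shrunk by an isotopy so that $S^3\setminus\mathrm{int}\,U=V_1\sqcup V_2$, $\partial V_1=\Sigma\times0$, $\partial V_2=\Sigma\times\ell$. By (5) we need $\kappa_0$, which Lemma 3 handles, and $\kappa_1$. But $H^1(U)=H^1(\Sigma)$ while $H^1(S^3)=0$, so Lemma 6 does not apply with $p=1$.

Identify $H^1(\Sigma;\mathbb R)$ with harmonic 1-forms, with the $L^2$ norm $|\cdot|$, and put $\omega(a,b)=\int_\Sigma a\wedge b$, a nondegenerate alternating form. For a subspace $L$ let $L^\omega=\{a:\omega(a,b)=0\ \text{for all }b\in L\}$. A subspace $L$ is *Lagrangian* if $L^\omega=L$. Put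
$$L_i=\mathrm{im}\big(H^1(V_i;\mathbb R)\to H^1(\Sigma;\mathbb R)\big).$$

**Lemma 8.** *If $V$ is a compact oriented 3-manifold with $\partial V=\Sigma$, then the image $L$ of $i^*:H^1(V)\to H^1(\Sigma)$ is Lagrangian.*

*Proof.* In the exact sequence $H^1(V)\to H^1(\Sigma)\xrightarrow{\partial}H^2(V,\Sigma)$ we have $L=\ker\partial$. The pairing $H^2(V,\Sigma)\times H^1(V)\to\mathbb R$ is nondegenerate by Lefschetz duality, and $\langle\partial a,z\rangle=\pm\omega(a,i^*z)$. So $\partial a=0$ iff $\omega(a,i^*z)=0$ for all $z$, that is, $L=L^\omega$. $\square$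

*Example (genus one).* Let $W=D^2\times S^1$ with $\vartheta\in\mathbb R/\mathbb Z$ the angle on $\partial D^2$ and $\sigma\in\mathbb R/\mathbb Z$ the coordinate on $S^1$. Then $L_1=\mathrm{span}(d\sigma)$. In the standard embedding $W\subset S^3$ the complement is a solid torus with $L_2^0=\mathrm{span}(d\vartheta)$. Precompose the embedding with the diffeomorphism $\Phi(z,\sigma)=(e^{2\pi ik\sigma}z,\sigma)$ of $W$, $k\in\mathbb Z$. The image is the same, $L_1$ is the same, and $L_2=\Phi^*L_2^0=\mathrm{span}(d\vartheta+k\,d\sigma)$.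

**The conclusion of Lemma 6 really fails.** Take $M=S^3$, a metric $g$ that is the product metric on $U$, and harmonic forms $\xi_1\in L_1$, $\xi_2\in L_2$ with $|\xi_1-\xi_2|\le\frac12|\xi_1|$, $\xi_1\neq 0$. We claim that for *every* $\varepsilon$
$$\kappa_1(S^3,g_\varepsilon)\le\frac{8}{\ell^2}\,\frac{|\xi_1-\xi_2|^2}{|\xi_1|^2}.\tag{8}$$
To see this, choose a closed form $z_i$ on $V_i$ that equals the pullback $\pi^*\xi_i$ in a collar of $\partial V_i$: start with a closed form $z$ whose restriction to $\Sigma$ has class $\xi_i$, write $z-\pi^*\xi_i=dk$ on a collar, and subtract $d(\chi k)$ with a cutoff $\chi$ equal to 1 near $\partial V_i$. Let $\tau:[0,\ell]\to[0,1]$ be smooth, $0$ near $0$, $1$ near $\ell$, with $\int\tau'^2\le2/\ell$. Put $\alpha=z_1$ on $V_1$, $\alpha=\xi_1+\tau(t)(\xi_2-\xi_1)$ on $U$, $\alpha=z_2$ on $V_2$. This is smooth, and $F=d\alpha$ equals $\tau'dt\wedge(\xi_2-\xi_1)$ on $U$ and $0$ elsewhere. So $\|F\|^2_{g_\varepsilon}\le\frac2\ell|\xi_1-\xi_2|^2$. If $\xi_1=\xi_2$, then $\alpha$ would be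 closed on $S^3$, hence exact, so $\xi_1$ would be exact on $\Sigma$ and therefore $0$. So $F\ne0$. As $H^1(S^3)=0$, every primitive of $F$ is $\alpha+df$. On each slice of $U$ the form $\alpha$ is harmonic without $dt$-part, so $\int_U\langle\alpha,df\rangle=0$ and
$$\|\alpha+df\|^2_{g_\varepsilon}\ge\int_U|\alpha+df|^2\ge\int_U|\alpha|^2\ge\ell\,\tfrac14|\xi_1|^2 .$$
Dividing gives (8).

In the genus-one example with the flat metric $d\sigma^2+d\vartheta^2$, take $\xi_1=k\,d\sigma$, $\xi_2=d\vartheta+k\,d\sigma$, $k\ge2$. Then $\kappa_1(S^3,g_\varepsilon)\le8/(\ell k)^2$, although $\kappa_1(U)\ge\min(4\pi^2,\pi^2/\ell^2)$ for every $k$. The same $U$ with the same metric, differently embedded, is arbitrarily bad. What matters is the angle between $L_1$ and $L_2$. The next statement says that this angle is the only obstruction.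

**Proposition 9.** *Let $\Sigma$, $V_1,V_2,L_1,L_2$ be as above, $A=\mathrm{Area}(\Sigma)$, $0<\Lambda\le\lambda_1(\Sigma)$ and $0<s\le1$ with*
$$s\,|\xi_1|\le|\xi_1-\xi_2|\qquad\text{for all }\xi_1\in L_1,\ \xi_2\in L_2.\tag{9}$$
*Then every closed connected 3-manifold $M$ has a metric with $\kappa_0,\kappa_1\ge\Lambda/2$ and volume at least $sA/(2\sqrt\Lambda)$. For this metric and $p=0,1$*
$$\lambda_{1,p}\,\mathrm{Vol}^{2/3}\ge\tfrac12\Big(\frac{\Lambda As}2\Big)^{2/3}.$$

## 7. The limit problem on $U$ and the proof of Proposition 9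

For $n=3$, (2) reads $\|F\|^2_{g_\varepsilon}=\int\varphi_\varepsilon^{-1}|F|^2$ on 2-forms and $\|\alpha\|_{g_\varepsilon}^2=\int\varphi_\varepsilon|\alpha|^2$ on 1-forms. The negative exponent helps: where $\varphi_\varepsilon$ is small, $F=d\alpha$ is expensive. In the limit $\alpha$ must be closed off $U$, and this will force its harmonic part into $L_1$ and $L_2$ at the two ends.

**Lemma 10.** *Let $(M^3,g)$ and $U$ be as in Section 1, $n=3$. Suppose $\nu>0$ is such that for every $\alpha\in H^1\Omega^1(M)$ with $d\alpha=0$ a.e. on $V$,*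
$$\inf_{f\in C^\infty(M)}\int_U|\alpha+df|^2\le\nu^{-1}\int_U|d\alpha|^2.\tag{10}$$
*Then $\liminf_{\varepsilon\to0}\kappa_1(M,g_\varepsilon)\ge\nu$.*

*Proof.* If not, there are $\nu'<\nu$, $\varepsilon_k\to0$ and smooth exact $F_k$ with $\int\varphi_{\varepsilon_k}^{-1}|F_k|^2=1$ such that every primitive $\alpha$ of $F_k$ has $\int\varphi_{\varepsilon_k}|\alpha|^2\ge1/\nu'$. As $\varphi\le1$, $\|F_k\|_{L^2(g)}\le1$, so the $g$-coexact primitives $\hat\alpha_k$ are bounded in $H^1(M)$. Pass to a subsequence with $\hat\alpha_k\to\hat\alpha$ weakly in $H^1$ and strongly in $L^2$; then $F_k\rightharpoonup d\hat\alpha$ weakly in $L^2$.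

For compact $K\subset\mathrm{int}\,V$ we have $\varphi_{\varepsilon_k}=\varepsilon_k$ on $K$ for large $k$, so $\int_K|F_k|^2\le\varepsilon_k\to0$. Hence $d\hat\alpha=0$ a.e. on $V$. Also $\int_U|d\hat\alpha|^2\le\liminf\int_U|F_k|^2\le1$. Fix $f\in C^\infty(M)$. The functions $\varphi_{\varepsilon_k}$ are bounded and converge a.e. to $1_U$, and $|\hat\alpha_k+df|^2$ converges in $L^1$. So
$$\frac1{\nu'}\le\int_M\varphi_{\varepsilon_k}|\hat\alpha_k+df|^2\longrightarrow\int_U|\hat\alpha+df|^2 .$$
Taking the infimum over $f$ and using (10), $1/\nu'\le1/\nu$, a contradiction. $\square$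

*Proof of Proposition 9.* **Step 1: put $U$ into $M$.** Set $\ell=s/(2\sqrt\Lambda)$ and $U=\Sigma\times[0,\ell]\subset S^3$ as in Section 6. Let $b^3\subset\mathrm{int}\,V_2$ be a closed ball. Then $S^3\setminus\mathrm{int}\,b^3$ is a closed ball, which embeds in $M$. So $U\subset M$ and $M\setminus\mathrm{int}\,U=V_1\sqcup V_2'$ with $V_2'\supset V_2\setminus\mathrm{int}\,b^3$. Extend the product metric of $U$ to a metric $g$ on $M$ as in Section 1. We show that (10) holds with $\nu=\Lambda$. Let $\alpha\in H^1\Omega^1(M)$ with $d\alpha=0$ a.e. off $U$.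

**Step 2: decompose $\alpha$ on slices.** On $U$ write $\alpha=a(t)+b(t)\,dt$, with $a(t)$ a 1-form and $b(t)$ a function on $\Sigma$. With $G$ the Green operator on functions of $\Sigma$,
$$a=\eta+d_\Sigma u+*d_\Sigma w,\qquad u=G\,d_\Sigma^*a,\qquad w=-G(*d_\Sigma a),$$
where $\eta(t)$ is harmonic and $u,w$ have mean zero on slices. These operators commute with $\partial_t$; the harmonic projection is bounded on $L^2$, and $Gd_\Sigma^*$ and $G{*}d_\Sigma$ map $L^2\to H^1$ and $H^1\to H^2$. Since $a\in L^2_tH^1(\Sigma)\cap H^1_tL^2(\Sigma)$, we get $\eta\in H^1([0,\ell])$ with values in a finite-dimensional space, $u,w\in L^2_tH^2(\Sigma)$ and $\partial_tu,\partial_tw\in L^2_tH^1(\Sigma)$. Moreover $a\in C^0_tL^2(\Sigma)$, the values $a(0),a(\ell)$ are the traces of the tangential part of $\alpha$, and $\eta(0),\eta(\ell)$ are their harmonic projections.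

**Step 3: the boundary condition $\eta(0)\in L_1$, $\eta(\ell)\in L_2$.** This is where closedness off $U$ is used. Let $\zeta$ be a smooth closed 1-form on $V_2$. It is exact near $b^3$; subtracting an exact form supported near $b^3$ we may assume $\zeta=0$ near $b^3$, without changing $\zeta|_\Sigma$. For smooth 1-forms $\beta$ on $V_2\setminus\mathrm{int}\,b^3$, Stokes gives
$$\int_{V_2\setminus b^3}d\beta\wedge\zeta=\pm\int_\Sigma\beta\wedge\zeta .$$
Both sides are continuous in $\beta$ for the $H^1$ norm, so this holds for $\beta=\alpha$, whose tangential trace on $\Sigma\times\ell$ is the same from both sides. Hence $\int_\Sigma a(\ell)\wedge\zeta=0$. Taking $\zeta=d\psi$ with $\psi$ zero near $b^3$ and $\psi|_\Sigma$ arbitrary, we see that $a(\ell)$ is weakly closed on $\Sigma$, so $a(\ell)=\eta(\ell)+du_\ell$ with $u_\ell\in H^1(\Sigma)$. As $\zeta|_\Sigma$ is closed, $\int_\Sigma du_\ell\wedge\zeta=0$, and therefore $\int_\Sigma\eta(\ell)\wedge\zeta=0$ for all closed $\zeta$ on $V_2$. So $\eta(\ell)\in L_2^\omega=L_2$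 by Lemma 8. The same argument on $V_1$, without a ball, gives $\eta(0)\in L_1$.

**Step 4: remove the gauge part and estimate.** We have $d\alpha=d_\Sigma a+dt\wedge(\partial_ta-d_\Sigma b)$. By slicewise orthogonality of harmonic, exact and coexact forms, and because $d_\Sigma a=d_\Sigma{*}d_\Sigma w=-{*}\Delta_\Sigma w$,
$$\int_U|d\alpha|^2=\int_0^\ell\Big(|\eta'|^2+\|d_\Sigma(b-\partial_tu)\|^2+\|d_\Sigma\partial_tw\|^2+\|\Delta_\Sigma w\|^2\Big)dt .$$
Let $\bar b(t)$ be the slice mean of $b$, which is also that of $b-\partial_tu$. Put $f=-u-\int_0^t\bar b\in H^1(U)$ and $b_0=b-\partial_tu-\bar b$. Then $\alpha+df=\eta+*d_\Sigma w+b_0\,dt$ and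
$$\int_U|\alpha+df|^2=\int_0^\ell\big(|\eta|^2+\|d_\Sigma w\|^2+\|b_0\|^2\big)dt .$$
Three bounds finish the estimate. First, $\|d_\Sigma w\|^2=\langle w,\Delta_\Sigma w\rangle\le\Lambda^{-1/2}\|d_\Sigma w\|\,\|\Delta_\Sigma w\|$, so $\|d_\Sigma w\|^2\le\Lambda^{-1}\|\Delta_\Sigma w\|^2$. Second, $b_0$ has slice mean zero, so $\|b_0\|^2\le\Lambda^{-1}\|d_\Sigma b_0\|^2=\Lambda^{-1}\|d_\Sigma(b-\partial_tu)\|^2$. Third, let $D^2=\int_0^\ell|\eta'|^2$. By Step 3 and (9), $|\eta(0)|\le s^{-1}|\eta(0)-\eta(\ell)|\le s^{-1}\sqrt\ell D$. So $|\eta(t)|\le(1+s^{-1})\sqrt\ell D\le2s^{-1}\sqrt\ell D$ and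
$$\int_0^\ell|\eta|^2\,dt\le4\ell^2s^{-2}D^2=\Lambda^{-1}D^2$$
by the choice of $\ell$. Altogether $\int_U|\alpha+df|^2\le\Lambda^{-1}\int_U|d\alpha|^2$. Restrictions of $C^\infty(M)$ are dense in $H^1(U)$, so (10) holds with $\nu=\Lambda$.

**Step 5: conclude.** Lemma 10 gives $\liminf\kappa_1(M,g_\varepsilon)\ge\Lambda$. By (3), $\mu(U)\ge\min(\lambda_1(\Sigma),\pi^2/\ell^2)\ge\Lambda$, since $\pi^2/\ell^2=4\pi^2\Lambda/s^2$. So Lemma 3 gives $\liminf\kappa_0(M,g_\varepsilon)\ge\Lambda$. For small $\varepsilon$ both are at least $\Lambda/2$, and $\mathrm{Vol}(g_\varepsilon)\ge\ell A=sA/(2\sqrt\Lambda)$. By (4), for $p=0,1$,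
$$\lambda_{1,p}\mathrm{Vol}^{2/3}\ge\tfrac12\Lambda\Big(\frac{sA}{2\sqrt\Lambda}\Big)^{2/3}=\tfrac12\Big(\frac{\Lambda As}2\Big)^{2/3}.\qquad\square$$

The remaining task is purely about surfaces: make $\Lambda As$ large. Lemma 2 gives $\Lambda A\ge cm^3$. We must choose the embedding in $S^3$ so that the loss $s$ is less than that.

**Proposition 11.** *For every $m\ge3$ the surface $\Sigma$ of Lemma 2 embeds in $S^3$ with $S^3=V_1\cup_\Sigma V_2$, $V_i$ handlebodies, such that*
$$|\xi_1|\le Cm^{5/2}\,|\xi_1-\xi_2|\qquad(\xi_1\in L_1,\ \xi_2\in L_2).$$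

## 8. The handlebody $W$ and the periods of its meridians

The aim here is to describe $L_1$ by explicit forms with good norms. Keep the notation of Lemma 2. The two collars at an edge $e$ form a tube $T_e=(\mathbb R/\mathbb Z)\times[-1,1]\ni(\vartheta,\tau)$, with $\tau$ increasing along $e$ and $(\tau,\vartheta)$ positively oriented. The tubes are disjoint. Let $m_e=\{\tau=0\}$, oriented by $d\vartheta$.

**Filling.** A *handlebody* is a connected oriented 3-manifold obtained from balls by attaching 1-handles $D^2\times[-1,1]$; the solid torus is one ball with one handle. Fill $Q$ to a ball whose boundary is $Q$ plus 10 discs, with the ball equal to $(\text{disc})\times[0,1]$ near each disc, compatibly with the collars. The isometries that glue the circles extend radially to the discs. Gluing the balls $B_v$ along the discs gives an oriented handlebody $W$ with $\partial W=\Sigma$. It retracts onto $H$ and contains disjoint pieces $\Delta_e\times[-1,1]$, $\Delta_e$ a disc, with $\partial\Delta_e\times[-1,1]=T_e$. Let $L_1=\mathrm{im}(H^1(W)\to H^1(\Sigma))$,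 Lagrangian by Lemma 8.

**Periods.** For $a\in H^1(\Sigma;\mathbb R)$ let $\mathsf m(a)=(\oint_{m_e}a)_e\in\mathbb R^{\mathcal E}$. Represent $a$ by its harmonic form. All circles $\tau=\text{const}$ in $T_e$ have length 1 and the same period, so Cauchy–Schwarz gives $2|\oint_{m_e}a|^2\le\int_{T_e}|a|^2$. Summing over the disjoint tubes,
$$|\mathsf m(a)|^2\le\tfrac12|a|^2.\tag{11}$$

**Explicit classes in $L_1$.** Fix a smooth $\rho\ge0$ supported in $(-1,1)$ with $\int\rho=1$. For $x\in\mathbb R^{\mathcal E}$ let $\theta_x=x_e\,\rho(\tau)\,d\tau$ on each $T_e$ and $0$ elsewhere. It is closed and extends by the same formula on $\Delta_e\times[-1,1]$ to a closed form on $W$. So $[\theta_x]\in L_1$. Conversely, a class in $H^1(W)=H^1(H)$ is a linear function on the cycles of $H$, which extends to a linear function $x$ on all of $\mathbb R^{\mathcal E}$. The extended $\theta_x$ has integral $x_e$ along a positive passage through the handle $e$ and $0$ elsewhere, so it represents the class. Hence $L_1=\{[\theta_x]\}$. A harmonic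 form has least norm in its class, so
$$|[\theta_x]|\le\|\theta_x\|_{L^2}\le C|x|.\tag{12}$$
Integrating over $\vartheta$ first and using that $d\tau\wedge d\vartheta$ is positive,
$$\omega([\theta_x],a)=\int_\Sigma\theta_x\wedge a=\langle x,\mathsf m(a)\rangle.\tag{13}$$

**Consequences.** By (13), $\ker\mathsf m=L_1^\omega=L_1$. Let $Z=\mathsf m(H^1(\Sigma;\mathbb R))\subset\mathbb R^{\mathcal E}$. By (13) and nondegeneracy of $\omega$, $x\perp Z$ if and only if $[\theta_x]=0$. So each class in $L_1$ is $[\theta_x]$ for a unique $x\in Z$.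

## 9. Twists along discs realize all integral symmetric matrices

The aim is to describe how much freedom there is in the embedding. A handlebody is determined up to diffeomorphism by its genus, so there is a diffeomorphism $\psi$ of $W$ onto a standard unknotted handlebody in $S^3$, whose complement is a handlebody. Let $L_2^0\subset H^1(\Sigma)$ be the image of $H^1$ of the complement, pulled back by $\psi$. It is Lagrangian, and Mayer–Vietoris, with $H^1(S^3)=H^2(S^3)=0$, gives $H^1(\Sigma)=L_1\oplus L_2^0$. If $\psi$ is replaced by $\psi\circ\Phi$ with $\Phi$ a diffeomorphism of $W$, then $L_1$ is unchanged and $L_2^0$ becomes $\Phi^*L_2^0$.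

**Lemma 12.** *For every integral symmetric matrix $B$ on $\mathbb Z^{\mathcal E}$ there is a diffeomorphism $\Phi$ of $W$ with*
$$\Phi^*a=a+[\theta_{B\mathsf m(a)}]\qquad\text{for all }a\in H^1(\Sigma).\tag{14}$$

*Proof.* **Step 1: one disc gives a rank-one matrix.** Let $D\subset W$ be a properly embedded disc with boundary $\gamma$ and $[\gamma]=\sum_en_e[m_e]$, $n\in\mathbb Z^{\mathcal E}$. In a neighborhood $D\times[-1,1]$ rotate the slice $D\times\{r\}$ by an angle going from $0$ to $2\pi$. This is a diffeomorphism of $W$ that restricts on $\Sigma$ to the Dehn twist $T$ along $\gamma$, and $T_*y=y\pm(\gamma\cdot y)\gamma$ on $H_1(\Sigma)$. Up to a universal sign, $m_e\cdot y$ is the number of crossings of $m_e$ by $y$ in the direction of increasing $\tau$, that is, $\int_y\theta_{1_e}$, where $1_e$ is the standard basis vector. So $\gamma\cdot y=\pm\int_y\theta_n$, while $\oint_\gamma a=\langle n,\mathsf m(a)\rangle$. Evaluating $T^*a$ on cycles $y$,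
$$(T^{\pm1})^*a=a\pm'\langle n,\mathsf m(a)\rangle[\theta_n]=a\pm'[\theta_{nn^T\mathsf m(a)}],$$
with both signs available. This is (14) with $B=\pm nn^T$.

**Step 2: composition adds matrices.** Since $\mathsf m([\theta_x])=0$, a map as in (14) fixes every $[\theta_x]$. So $\Phi_1^*\Phi_2^*a=\Phi_1^*a+[\theta_{B_2\mathsf m(a)}]=a+[\theta_{(B_1+B_2)\mathsf m(a)}]$.

**Step 3: enough discs.** The disc $\Delta_e$ gives $n=1_e$. For $e\ne f$, take a simple arc in the connected surface $\Sigma$ from $m_e$ to $m_f$; passing to a subarc, its interior is disjoint from $m_e\cup m_f$. Join $\Delta_e$ and $\Delta_f$ by a thin band in $\Sigma$ along the arc and push the interior of the band into a collar of $\Sigma$ in $W$. The result is a properly embedded disc. (It may meet other discs $\Delta_{e'}$, which does no harm, since each twist is made separately.) A regular neighborhood of $m_e\cup\text{arc}\cup m_f$ in $\Sigma$ is a pair of pants. Two of its boundary circles are parallel to $m_e$ and $m_f$, and the third is isotopic to the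 boundary of our disc. So, up to orientation, $n=1_e+\sigma1_f$ with some $\sigma\in\{\pm1\}$. Now
$$(1_e+\sigma1_f)(1_e+\sigma1_f)^T-1_e1_e^T-1_f1_f^T=\sigma\,(1_e1_f^T+1_f1_e^T).$$
Whichever $\sigma$ occurs for a given pair, the matrices $\pm nn^T$ so obtained generate all integral symmetric matrices. $\square$

## 10. Rounding a symmetric matrix and the proof of Proposition 11

**Genus one as a guide.** Give the torus of Section 6 the flat metric $d\sigma^2+(d\vartheta-x\,d\sigma)^2$ with $x\in\mathbb R$. The orthogonal complement of $L_1=\mathrm{span}(d\sigma)$ is spanned by $d\vartheta-x\,d\sigma$, and after $k$ twists $L_2$ is spanned by $d\vartheta+k\,d\sigma=(d\vartheta-x\,d\sigma)+(x+k)\,d\sigma$. The angle is good when $x+k$ is small, so one rounds $-x$ to an integer $k$ and gets $|x+k|\le\frac12$. In general $x$ becomes a symmetric matrix, $k$ becomes the integral symmetric matrix $B$ of Lemma 12, and the size of the remainder is an operator norm.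

**Why nearest-integer rounding is not enough.** If each of the $K^2$ entries is rounded to a nearest integer, the remainder has entries of size at most $\frac12$, which bounds its norm only by $K/2$. This is attained when all entries equal $\frac12$ and are rounded down. The argument below would then yield $s\ge c/K$, that is, $s\sim m^{-5}$, and $\Lambda As\sim m^{-2}\cdot m^5\cdot m^{-5}=m^{-2}$, which is useless. Starting from $(\mathbb Z/m)^d$ gives $m^{-2}$ again for every $d$. One gains by rounding at random, so that the errors cancel.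

**Lemma 13.** *For every real symmetric $K\times K$ matrix $Y$ there is an integral symmetric $B$ with $\|Y-B\|_{op}\le4\sqrt K$.*

*Proof.* For $i\le j$ let $B_{ij}\in\{\lfloor Y_{ij}\rfloor,\lceil Y_{ij}\rceil\}$ be independent random variables with mean $Y_{ij}$, let $B_{ji}=B_{ij}$, and put $D=Y-B$. For a unit vector $u$,
$$\langle Du,u\rangle=\sum_{i<j}2u_iu_jD_{ij}+\sum_iu_i^2D_{ii}$$
is a sum of independent centered variables with ranges of lengths at most $2|u_iu_j|$ and $u_i^2$. The squares of these lengths sum to at most $4\sum_{i<j}u_i^2u_j^2+\sum_iu_i^4=2-\sum_iu_i^4\le2$. Hoeffding's inequality says $P(|S|\ge t)\le2\exp(-2t^2/\sum r_i^2)$ for a sum $S$ of independent centered variables with ranges of length $r_i$. So $P(|\langle Du,u\rangle|\ge t)\le2e^{-t^2}$.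

Take a maximal $\frac14$-separated subset of the unit sphere. The balls of radius $\frac18$ about its points are disjoint and lie in a ball of radius $\frac98$, so it has at most $9^K$ points, and by maximality it is a $\frac14$-net. Choose a unit $u$ with $|\langle Du,u\rangle|=\|D\|$ and $u'$ in the net with $|u-u'|\le\frac14$. Then
$$|\langle Du,u\rangle-\langle Du',u'\rangle|=|\langle D(u-u'),u\rangle+\langle Du',u-u'\rangle|\le\tfrac12\|D\|,$$
so $\|D\|\le2\max_{\text{net}}|\langle Du',u'\rangle|$. With $t=2\sqrt K$, the probability that some net point has $|\langle Du',u'\rangle|\ge t$ is at most $2\cdot9^Ke^{-4K}<1$. So some choice of $B$ gives $\|D\|\le4\sqrt K$. $\square$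

*Proof of Proposition 11.* **Step 1: a reference Lagrangian orthogonal to $L_1$.** Let $L_0=L_1^\perp$ for the $L^2$ product. Since $\langle a,b\rangle=\omega(a,*b)$ and $L_1$ is Lagrangian, $b\perp L_1$ iff $*b\in L_1^\omega=L_1$, so $L_0=*L_1$. As $*$ preserves $\omega$, $L_0$ is Lagrangian.

**Step 2: write $L_2^0$ as a graph over $L_0$.** Both $L_0$ and $L_2^0$ are complements of $L_1=\ker\mathsf m$. Let $s_0:Z\to L_0$ and $s_2:Z\to L_2^0$ be the inverses of $\mathsf m$ on them. Then $s_2(h)-s_0(h)\in\ker\mathsf m=L_1$, so it equals $[\theta_{Xh}]$ for a unique linear $X:Z\to Z$ (Section 8). All of $L_2^0,L_0,L_1$ are isotropic, so by (13)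
$$0=\omega(s_2h,s_2h')=\omega(s_0h,[\theta_{Xh'}])+\omega([\theta_{Xh}],s_0h')=-\langle Xh',h\rangle+\langle Xh,h'\rangle ,$$
that is, $X$ is symmetric. Extend $X$ by $0$ on $Z^\perp$ to a symmetric matrix $\tilde X$ on $\mathbb R^{\mathcal E}$.

**Step 3: choose the embedding.** By Lemma 13 with $Y=-\tilde X$ there is an integral symmetric $B$ such that $R=\tilde X+B$ has $\|R\|\le4\sqrt K$. Use the embedding $\psi\circ\Phi$ with $\Phi$ from Lemma 12 for this $B$; let $V_1$ be the image of $W$ and $V_2$ the complementary handlebody. Since $\mathsf m(s_2(h))=h$,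
$$L_2=\Phi^*L_2^0=\{s_2(h)+[\theta_{Bh}]:h\in Z\}=\{s_0(h)+[\theta_{Rh}]:h\in Z\}.\tag{15}$$

**Step 4: the angle.** Let $\xi_1\in L_1$ and $\xi_2=s_0(h)+[\theta_{Rh}]\in L_2$. In $\xi_1-\xi_2=(\xi_1-[\theta_{Rh}])-s_0(h)$ the two terms lie in $L_1$ and $L_0=L_1^\perp$, so each has norm at most $|\xi_1-\xi_2|$. By (11), $|h|=|\mathsf m(s_0(h))|\le|s_0(h)|\le|\xi_1-\xi_2|$. With (12),
$$|\xi_1|\le|\xi_1-[\theta_{Rh}]|+|[\theta_{Rh}]|\le|\xi_1-\xi_2|+C\|R\|\,|h|\le C\sqrt K\,|\xi_1-\xi_2| ,$$
and $\sqrt K=\sqrt5\,m^{5/2}$. $\square$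

## 11. The exponent count in dimension three and the induction

*Proof of Theorem B for $n=3$.* Let $M$ be a closed connected 3-manifold. Take $\Sigma,V_1,V_2$ from Proposition 11, $\Lambda=cm^{-2}\le\lambda_1(\Sigma)$ and $A=\mathrm{Area}(\Sigma)\ge cm^5$ from Lemma 2, and $s=c'm^{-5/2}$ with $c'$ so small that $s\le1$ and (9) holds. Proposition 9 gives a metric on $M$ with, for $p=0,1$,
$$\lambda_{1,p}\,\mathrm{Vol}^{2/3}\ge\tfrac12\Big(\frac{\Lambda As}2\Big)^{2/3}\ge c\,\big(m^{-2}\,m^{5}\,m^{-5/2}\big)^{2/3}=c\,m^{1/3}\longrightarrow\infty .$$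
Rescaling to volume one proves Theorem A for $n=3$, and Theorem B for non-orientable $M$. If $M$ is orientable, $\kappa_2=\kappa_0$ by (5), so $\kappa_0,\kappa_1,\kappa_2\ge\Lambda/2$, and by (4) the same bound holds for all $\lambda_{1,p}$, $0\le p\le3$. $\square$

Here the exponent 5 matters: with $(\mathbb Z/m)^d$ the product $\Lambda As$ is of order $m^{-2}\,m^{d}\,m^{-d/2}=m^{d/2-2}$, and $d=5$ is the first value for which this bound tends to infinity.

*Proof of Theorem B for $n\ge4$.* $P(3)$ holds: on $M=S^3$, rescale the metrics just found so that $\min_q\lambda_{1,q}=1$; then $\mathrm{Vol}^{2/3}\ge cm^{1/3}$, which is arbitrarily large. Proposition 7 gives, by induction on $n\ge4$, both $P(n)$ and Theorem B in dimension $n$. Theorem A follows in every dimension $n\ge3$, since $1\le n-2$. $\blacksquare$
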